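# Between the star and the clique: Lagrangians of $r$-graphs without $t$ disjoint edges

## 1. Intersecting triples, weighed by hand

Take a family of $3$-element sets, any two of which meet. Put nonnegative weights on the vertices, with total weight $1$. A triple is worth the product of its three weights, and we want the total worth of the family to be as large as possible. Let us try three families.

We need one textbook fact. **Maclaurin's inequality.** If $x_1,\dots,x_m\ge0$ have sum $p$, then the $k$-th elementary symmetric polynomial satisfies $e_k(x)\le\binom mk(p/m)^k$, so equal weights are best.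

*All triples in $\{1,\dots,5\}$.* Two triples in five points meet. By Maclaurin the best weights are $\frac15$ each, and the worth is $10\cdot\frac1{125}=\frac2{25}=0.08$.

*All triples in $\{1,\dots,n\}$ that contain the point $1$.* If $x_1=p$, the worth is $p\,e_2(x_2,\dots,x_n)\le p\frac{(1-p)^2}2$. We come as close as we like to this bound by spreading $1-p$ over many points. The function $p(1-p)^2/2$ is largest at $p=\frac13$, where it equals $\frac2{27}\approx0.0741$.

*All triples with at least two points in $\{1,2,3\}$.* Two such triples meet, since $2+2>3$. Let $p$ be the weight of $\{1,2,3\}$. The worth is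
$$e_2(x_1,x_2,x_3)(1-p)+x_1x_2x_3\le\frac{p^2}3(1-p)+\frac{p^3}{27}=\frac{p^2}3-\frac{8p^3}{27},$$
which is largest at $p=\frac34$, with value $\frac3{16}-\frac18=\frac1{16}=0.0625$.

So the first family wins, the second is close, and the third is clearly worse. The first two have names: a clique and a star. The third lies between them, asking for two points in a core of three where the star asks for one point in a core of one, and the clique for three points in a core of five. In this small case it loses to both. Does the family in the middle always lose? Let us set up the general question.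

**Definitions.** For a positive integer $r$, an *$r$-graph* $G$ consists of a finite vertex set $V(G)$ and an edge set $E(G)\subseteq\binom{V(G)}r$. It is *$F$-free* if it contains no copy of the $r$-graph $F$ as a subgraph. If $V(G)=[n]$, the *Lagrangian* of $G$ is
$$\lambda(G)=\max\Big\{\sum_{\{i_1,\dots,i_r\}\in E(G)}x_{i_1}\cdots x_{i_r}\;:\;x_i\ge0,\ \sum_{i=1}^nx_i=1\Big\}.$$
Let $M_t^r$ be the matching of $t$ pairwise disjoint $r$-edges, $K_m^r$ the complete $r$-graph on $m$ vertices, and
$$S_{t-1}^r(n)=\Big\{e\in\binom{[n]}r:e\cap[t-1]\ne\emptyset\Big\},\qquad\lambda(S_{t-1}^r)=\lim_{n\to\infty}\lambda(S_{t-1}^r(n))=\sup_n\lambda(S_{t-1}^r(n)).$$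
The sequence is nondecreasing, since a new vertex may get weight $0$, and bounded, so the limit exists.

In this language we computed $\lambda(K_5^3)=\frac2{25}$ and $\lambda(S_1^3)=\frac2{27}$, the case $r=3$, $t=2$. In general $K_{rt-1}^r$ is $M_t^r$-free because $t$ disjoint edges need $rt$ vertices, and the star is $M_t^r$-free because they would need $t$ different points of $[t-1]$. The following statement is posed in "An irrational Turán density via hypergraph Lagrangian densities" (doi:10.37236/10645).

**Conjecture.** Let $r\ge2$ and $t\ge1$ be integers, and let $\mathcal F$ be an $M_t^r$-free $r$-graph. Then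
$$\lambda(\mathcal F)\le\max\{\lambda(K_{rt-1}^r),\lambda(S_{t-1}^r)\}.$$

For $t=1$ it is trivial, since $\mathcal F$ has no edges. For $r=2$ it holds by the classical Motzkin–Straus argument. Take an optimal weighting of a graph with the smallest possible support. If $i,j$ in the support are not adjacent, replace $x_i,x_j$ by $x_i+s,x_j-s$. The sum contains no term $x_ix_j$, so it is affine in $s$; having a maximum at the interior point $s=0$, it is constant. Moving $s$ until one weight vanishes shrinks the support, a contradiction. So the support is a clique, which has at most $2t-1$ vertices because $K_{2t}^2$ contains $t$ disjoint edges. Hence $\lambda(\mathcal F)\le\lambda(K_{2t-1}^2)$.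

It is natural to repeat this for $r\ge3$, and one sees at once where it stops. The sum is affine in $s$ only if no edge contains both $i$ and $j$. In a star on $n\ge r$ vertices with $t\ge2$ and $r\ge3$, every pair lies in an edge, so no two vertices can be merged, and the weights really do want to spread over more and more vertices. A different way of looking at $\lambda$ is needed.

## 2. Lagrangians as sampling probabilities, and the families $\mathcal P_j$

For a probability vector $x$ on $[n]$ write $\lambda(\mathcal F,x)=\sum_{e\in\mathcal F}\prod_{i\in e}x_i$. Draw $r$ independent vertices from $x$. A given edge appears in each of $r!$ orders, so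
$$r!\,\lambda(\mathcal F,x)=\Pr(\text{the }r\text{ samples are distinct and form an edge of }\mathcal F).$$
We therefore measure an $r$-graph by how often sampling fails.

**Definition (deficit).** The *deficit* of a value $\lambda$ is $\delta=1-r!\,\lambda$. Let $\delta_K,\delta_S$ be the deficits of $\lambda(K_{rt-1}^r)$ and $\lambda(S_{t-1}^r)$. We also write $L=\ln t$, $y_0=\frac{r-1}{2t}$ and $(m)_k=m(m-1)\cdots(m-k+1)$.

For $r=3$, $t=2$: three uniform samples from five points are distinct with probability $\frac45\cdot\frac35=\frac{12}{25}$, so $\delta_K=\frac{13}{25}$, while $\delta_S=1-6\cdot\frac2{27}=\frac59$. The conjecture says that no $M_t^r$-free $\mathcal F$ has deficit below $\min(\delta_K,\delta_S)$.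

**Definition (the families $\mathcal P_j$).** For $1\le j\le r$ let $\mathcal P_j(n)=\{e\in\binom{[n]}r:|e\cap[jt-1]|\ge j\}$. We call $[jt-1]$ the *core*.

This family is $M_t^r$-free, because $t$ disjoint edges would use at least $jt$ elements of $[jt-1]$. For $j=1$ it is the star $S_{t-1}^r(n)$, and for $j=r$ it is $K_{rt-1}^r$ plus isolated vertices. In Section 1 we met $\mathcal P_1,\mathcal P_2,\mathcal P_3$ for $r=3,t=2$, with cores of size $1,3,5$.

Here is a rough account of what each family pays. The clique fails only through collisions, about $\binom r2/(rt)\approx\frac r{2t}$. The star, with core weight $p$ and $a=rp$ expected core samples, misses the core with probability about $e^{-a}$ and has core collisions with probability about $\frac{a^2}{2t}$. To push the miss down to order $1/t$ one takes $a\approx L$, and then collisions cost about $\frac{L^2}{2t}$. For $\mathcal P_j$ with $j\approx L$ and $4j$ expected core samples, the chance of fewer than $j$ hits is exponentially small in $j$, and the core is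 $j$ times larger, so collisions cost only about $\frac{(4j)^2}{2jt}=\frac{8j}t\approx\frac{8L}t$. When $L$ is large and $r$ is much larger than $L$, the middle should win. The results make this precise, and also show where it stops.

**The constants.** Let $f(u)=u-1-2\ln u$. Since $f'(u)=1-\frac2u$, we have $f(1)=0$, and $f$ decreases on $[1,2]$ and increases afterwards. Also $f(3.5)<0<f(3.52)$, because $2\ln3.5\approx2.5055>2.5$ and $2\ln3.52\approx2.5169<2.52$. So $u=1+2\ln u$ has a unique root $u_*$ in $(1,\infty)$, and $3.5<u_*<3.52$. Put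
$$p_*=\frac1{u_*-1},\qquad\omega=\ln(1+p_*)-\frac{p_*}2.$$
Then $0.396<p_*<0.4$. Since $\ln(1+p)-p/2$ is increasing on $(0,1)$, evaluating at $0.396$ and $0.4$ gives $0.135<\omega<0.1365$. Directly from the definitions,
$$u_*=\frac{1+p_*}{p_*},\qquad\ln u_*=\frac{u_*-1}2=\frac1{2p_*},\qquad p_*^2\ln u_*=\frac{p_*}2.\tag{1}$$

**Theorem 1 (disproof).** For $r=100$, $t=10^4$ and $n$ large, $\lambda(\mathcal P_2(n))>\max\{\lambda(K_{rt-1}^r),\lambda(S_{t-1}^r)\}$. In particular, the conjecture is false.

**Theorem 2 (range of failure).** The conjecture fails for all $r,t$ with $e^{60}\le t\le\frac18e^{\omega r}$.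

**Theorem 3 (range of truth).** If $r\ge2$ and $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$, every $M_t^r$-free $\mathcal F$ satisfies $\lambda(\mathcal F)\le\lambda(K_{rt-1}^r)$, so the conjecture holds. Hence $\omega$ in Theorem 2 is sharp.

**Theorem 4 (true order).** Let $\Lambda^*(r,t)=\sup\{r!\lambda(\mathcal F):\mathcal F\ M_t^r\text{-free}\}$. For all $r,t\ge2$,
$$\frac1{256}\cdot\frac{\min(r,\ln t)}t\le1-\Lambda^*(r,t)\le41\cdot\frac{\min(r,\ln t)}t.$$
If $t\ge e^{60}$ and $r\ge(\ln t)^2$, the right side of the conjecture, multiplied by $r!$, is at most $1-0.27(\ln t)^2/t$. So the conjectured deficit is too large by an unbounded factor.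

These theorems do not settle all remaining pairs: other pairs with $t<e^{60}$, and the window between Theorems 2 and 3.

## 3. The price of each family

We need an upper bound for the deficit of $\mathcal P_j$, and lower bounds for $\delta_K$ and $\delta_S$.

**Lemma 1 (the families $\mathcal P_j$).** Let $jt\ge2$. For $p\in[0,1]$,
$$\inf_n\big(1-r!\lambda(\mathcal P_j(n))\big)\le\delta_P:=\Pr(\mathrm{Bin}(r,p)\le j-1)+\binom r2\frac{p^2}{jt-1}.\tag{2}$$

*Proof.* Take $n\ge jt$. Give each core vertex weight $p/(jt-1)$ and each other vertex weight $(1-p)/(n-jt+1)$. If at least $j$ samples fall in the core and no two samples coincide, the samples form an edge. So a failure means either that at most $j-1$ samples fall in the core, and the number there is $\mathrm{Bin}(r,p)$, or that some two samples collide. A given pair collides with probability $\frac{p^2}{jt-1}+\frac{(1-p)^2}{n-jt+1}$, and there are $\binom r2$ pairs. Let $n\to\infty$. $\square$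

Hence, *if $\delta_P<\min(\delta_K,\delta_S)$ for some $j$ and $p$, then $\mathcal P_j(n)$ violates the conjecture for some finite $n$*, and then for all larger $n$, since $\lambda(\mathcal P_j(n))$ is nondecreasing in $n$.

**Lemma 2 (clique).** $\min\{\binom r2/(rt-1),\,r/(2t)\}\ge\delta_K\ge1-e^{-y_0}\ge y_0-y_0^2/2$, and $\delta_K\ge0.63\min(1,y_0)$.

*Proof.* By Maclaurin, $r!\lambda(K_m^r)=r!\binom mrm^{-r}=\prod_{i<r}(1-\frac im)$. Take $m=rt-1\ge r-1$, so all factors lie in $[0,1]$. The union bound gives $\delta_K\le\sum_{i<r}\frac im=\binom r2/m$. This is at most $\frac r{2t}$, because $(r-1)t\le rt-1$. Conversely $\prod_{i<r}(1-\frac im)\le e^{-\binom r2/m}\le e^{-y_0}$, because $\binom r2/(rt-1)\ge\frac{r(r-1)}{2rt}=y_0$. Next, $1-e^{-y}\ge y-y^2/2$ for $y\ge0$. Finally, $1-e^{-y}$ is concave, so it is at least $(1-e^{-1})y$ on $[0,1]$, and it is increasing, so it is at least $1-e^{-1}$ beyond; and $1-e^{-1}>0.63$. $\square$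

**Lemma 3 (star).** Let $s=t-1\ge1$, $N\sim\mathrm{Bin}(r,p)$ and $g(p)=\mathbb E[(s)_N/s^N]$. Then
$$\delta_S\ge\inf_{p\in[0,1]}\big[1-g(p)+(1-p)^r\big],\tag{3}$$
$g\le1$ is nonincreasing, and with $a=rp$
$$1-g(p)\ge\binom r2\frac{p^2}s-E(a),\qquad E(a)=\frac{a^4+4a^3+2a^2}{8s^2}.\tag{4}$$

*Proof.* Let $x$ be a weighting of $[n]$ and $p=x([s])$. If the samples form an edge of the star, then the number $N$ of samples in $[s]$ is at least $1$, and these samples are distinct. Given $N=k$ they are $k$ independent samples from $x$ conditioned on $[s]$, so by Maclaurin they are distinct with probability at most $k!\binom sks^{-k}=(s)_k/s^k$. Summing over $k\ge1$ omits the term $k=0$, which is $(1-p)^r$: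
$$r!\lambda(S_s^r(n),x)\le g(p)-(1-p)^r.$$
This gives (3). The numbers $(s)_k/s^k$ are at most $1$ and nonincreasing in $k$, and $N$ is stochastically increasing in $p$ (count how many of $r$ fixed uniform variables are below $p$). So $g\le1$ is nonincreasing.

For (4), $\prod_{i<k}(1-\frac is)\le e^{-k(k-1)/(2s)}$ for $k\le s$, and $(s)_k=0$ for $k>s$. With $e^{-z}\le1-z+\frac{z^2}2$ for $z\ge0$,
$$\frac{(s)_k}{s^k}\le1-\frac{k(k-1)}{2s}+\frac{k^2(k-1)^2}{8s^2}.$$
Since $k(k-1)=(k-2)(k-3)+4(k-2)+2$, we have $k^2(k-1)^2=(k)_4+4(k)_3+2(k)_2$. Now use $\mathbb E(N)_i=(r)_ip^i\le a^i$, and $\mathbb E(N)_2=r(r-1)p^2$ in the linear term. $\square$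

## 4. A counterexample at $r=100$, $t=10^4$

*Proof of Theorem 1.* We bound three deficits and compare.

**Step 1: the deficit of $\mathcal P_2$ is below $0.00281$.** Take $p=0.1$ in Lemma 1. Repeated squaring gives $0.9^{32}\approx0.034337$ and $0.9^{64}\approx0.0011790$, so $0.9^{99}=0.9^{64}\cdot0.9^{32}\cdot0.9^3\approx2.951\cdot10^{-5}<3\cdot10^{-5}$. Since $\Pr(\mathrm{Bin}(100,0.1)\le1)=0.9^{100}+10\cdot0.9^{99}$,
$$\delta_P=0.9^{99}(0.9+10)+\frac{49.5}{19999}<0.000327+0.002476<0.00281.$$

**Step 2: the clique costs more.** Here $y_0=\frac{99}{20000}=0.00495$, and Lemma 2 gives $\delta_K\ge y_0-y_0^2/2>0.0049$.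

**Step 3: so does the star, for every core weight $p$.** Now $s=9999$ and $c:=\binom{100}2/s\in(0.49504,0.49506)$. The function $E$ is increasing, so for $a\le8$
$$E(a)\le E(8)=\frac{4096+2048+128}{8\cdot9999^2}=\frac{6272}{8\cdot9999^2}<8\cdot10^{-6}.$$
Let $\varphi(p)=(1-p)^{100}+cp^2$, which is convex on $[0,1]$. By (4), the bracket in (3) is at least $\varphi(p)-E(100p)$.

Repeated squaring gives $0.93^4\approx0.748052$, $0.93^{32}\approx0.0980515$, $0.93^{64}\approx0.0096141$. Hence $0.93^{100}\approx7.0517\cdot10^{-4}$, and dividing by $0.93$, $0.93^{99}\approx7.582\cdot10^{-4}$. Therefore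
$$\varphi(0.07)>0.0007+0.0049\cdot0.49504>0.003125,$$
$$\varphi'(0.07)=-100\cdot0.93^{99}+0.14c\in(-0.007,0),$$
as $0.14c$ lies between $0.0693$ and $0.0694$.

For $p\le0.08$ a convex function lies above its tangent at $0.07$. To the left of $0.07$ the tangent is at least $\varphi(0.07)$, and on $[0.07,0.08]$ it loses at most $0.007\cdot0.01$. So $\varphi(p)\ge0.003125-0.00007=0.003055$, and the bracket is at least $0.003055-E(8)>0.00304$.

For $p\ge0.08$ we use that $g$ is nonincreasing: $1-g(p)\ge1-g(0.08)\ge0.0064c-E(8)>0.0031$.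

Thus $\delta_S\ge0.00304$, and $\delta_P<0.00281<\min(\delta_K,\delta_S)$. By the remark after Lemma 1, the conjecture is false. $\square$

## 5. Failure for $e^{60}\le t\le\frac18e^{\omega r}$

First we turn the rough prices of Section 2 into bounds.

**Lemma 4 (the star for large $t$).** If $L\ge60$ and $r\ge7L$, then $\delta_S\ge0.27\frac{L^2}t>\frac{16L}t$.

*Proof.* We bound the bracket in (3) on both sides of $p_0=\frac{3L}{4r}\le\frac3{28}$. Put $a_0=rp_0=\frac34L\ge45$, and note $r\ge420$.

For $p\le p_0$ the star misses its core too often. As $\ln(1-p_0)\ge-\frac{p_0}{1-p_0}$, the bracket is at least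
$$(1-p_0)^r\ge e^{-a_0/(1-p_0)}\ge e^{-\frac34\cdot\frac{28}{25}L}=e^{-0.84L}=\frac{e^{0.16L}}t.$$
At $L=60$ we have $e^{9.6}>14000>972=0.27L^2$, and $e^{0.16L}/L^2$ increases for $L\ge12.5$. So this is at least $0.27L^2/t$.

For $p\ge p_0$ collisions cost too much. The bracket is at least
$$1-g(p_0)\ge\binom r2\frac{p_0^2}s-E(a_0)\ge\Big(1-\frac1r\Big)\frac{a_0^2}{2t}-E(a_0)\ge\frac{419}{420}\cdot\frac9{32}\cdot\frac{L^2}t-E(a_0).$$
As $a_0\ge45$, $1+\frac4{a_0}+\frac2{a_0^2}\le1.1$, so
$$E(a_0)\le\frac{1.1a_0^4}{8(t-1)^2}\le0.05\frac{L^4}{t^2}\le10^{-3}\frac{L^2}t,$$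
because $a_0^4=\frac{81}{256}L^4$ and $L^2/t=L^2e^{-L}\le0.02$. Since $\frac{419}{420}\cdot\frac9{32}>0.28$, the bracket is at least $0.27L^2/t$. Finally $0.27\cdot60=16.2>16$. $\square$

**Lemma 5 ($\mathcal P_j$ with $j=\lceil L\rceil$).** Let $t\ge2$, $j=\lceil L\rceil$, $r\ge4j$ and $p=4j/r$. Then
$$\delta_P\le t^{-1.6}+\frac{8(L+1)}{t-1}.\tag{5}$$

*Proof.* Let $N\sim\mathrm{Bin}(r,p)$. Since $4^{j-N}\ge1$ when $N\le j$,
$$\Pr(N\le j-1)\le\Pr(N\le j)\le\mathbb E\,4^{j-N}=4^j\Big(1-\frac34p\Big)^r\le4^je^{-3j}=e^{-j(3-\ln4)}\le t^{-1.6},$$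
because $3-\ln4>1.6$ and $j\ge L$. Also $\binom r2p^2\le\frac{(rp)^2}2=8j^2$ and $jt-1\ge j(t-1)$, so the collision term is at most $\frac{8j}{t-1}\le\frac{8(L+1)}{t-1}$. $\square$

**Where $\omega$ comes from.** Lemma 5 beats the clique's $\frac r{2t}$ only if $r$ is a sufficiently large multiple of $L$. When $r$ is a smaller multiple of $L$, the clique is the serious rival and we must compare exactly. The collision terms are $\binom r2\frac{p^2}{jt-1}$ and about $\binom r2\frac1{rt}$, so $\mathcal P_j$ is not worse in collisions once $j$ is slightly above $p^2r$. The price is then the probability that $\mathrm{Bin}(r,p)$ is at most about $p^2r$. The bound $\Pr(N\le k)\le\mathbb E\,u^{k-N}$ with $k=p^2r$ is best at $u=\frac{1+p}p$ (set the derivative of $p^2\ln u+\ln(1-p+\frac pu)$ to zero), and there $1-p+\frac pu=\frac1{1+p}$. So the price is at most $e^{-r\psi(p)}$ with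
$$\psi(p)=\ln(1+p)-p^2\ln\frac{1+p}p,\qquad\psi'(p)=1-2p\ln\frac{1+p}p.$$
The function $p\ln(1+\frac1p)$ is increasing, since its derivative is $\ln(1+\frac1p)-\frac1{1+p}>0$. Hence $\psi$ has one maximum on $(0,1)$, where $\ln\frac{1+p}p=\frac1{2p}$. With $u=\frac{1+p}p$ this reads $2\ln u=u-1$, so the maximum is at $p_*$, and $\psi(p_*)=\ln(1+p_*)-\frac{p_*}2=\omega$. The price is of order at most $1/t$ when $t$ is at most a constant times $e^{\omega r}$.

*Proof of Theorem 2.* Let $L\ge60$ and $t\le\frac18e^{\omega r}$. Then $r\ge\frac{L+\ln8}\omega\ge7L\ge420$, because $\omega<0.1365$. So Lemma 4 applies.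

**Case B: $r\ge32L$.** Take $j=\lceil L\rceil$ and $p=4j/r$; then $4j\le4L+4<32L\le r$, so Lemma 5 applies. For $L\ge60$ the right side of (5) is at most $\frac{8L+9}t$, because $t^{-0.6}+\frac{8(L+1)}{t-1}\le1$. This is less than $\frac{16L}t<\delta_S$. For the clique, $\delta_K\ge0.63\min(1,y_0)$. Here $0.63>\frac{8L+9}t$, and
$$0.63y_0\ge\frac{0.63(32L-1)}{2t}=\frac{10.08L-0.315}t>\frac{8L+9}t.$$
So $\delta_P<\min(\delta_K,\delta_S)$.

**Case A: $7L\le r<32L$.** Then $r^2\le(32L)^2\le e^L=t$; this holds at $L=60$, and $L^2e^{-L}$ is decreasing from there on. Put $p=p_*$, $u=u_*$ and $j=\lceil p^2r\rceil+1$. As $p^2<0.16$ and $r\ge420$, $j\le r$.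

*The tail.* Let $k=j-1\le p^2r+1$. By (1), $1-p+\frac pu=1-p+\frac{p^2}{1+p}=\frac1{1+p}$, so
$$\Pr(N\le k)\le\mathbb E\,u^{k-N}=u^k(1+p)^{-r}\le u\,e^{-r(\ln(1+p)-p^2\ln u)}=u\,e^{-\omega r}\le\frac u{8t}\le\frac{0.44}t.$$

*The collisions.* Since $jt-1\ge t(p^2r+1)-1\ge t(p^2r+\frac12)$,
$$\binom r2\frac{p^2}{jt-1}\le\frac{r-1}{2t}\cdot\frac{p^2r}{p^2r+\frac12}=y_0\Big(1-\frac1{2p^2r+1}\Big).$$

*The comparison.* With $\delta_K\ge y_0-\frac{y_0^2}2$ and $2p^2<0.32$,
$$\delta_K-\delta_P\ge\frac{r-1}{2t(0.32r+1)}-\frac{(r-1)^2}{8t^2}-\frac{0.44}t\ge\frac{1.5-0.125-0.44}t>0.$$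
Here $\frac{r-1}{2(0.32r+1)}$ is increasing in $r$ and exceeds $1.5$ at $r=420$, and $r^2\le t$ bounds the middle term. Finally $\delta_P<\delta_K\le\frac r{2t}\le\frac{16L}t<\delta_S$. $\square$

## 6. Shifting, and sets that a shifted family must miss

We turn to upper bounds valid for every $M_t^r$-free $\mathcal F$. To find sets outside $\mathcal F$, we first bring $\mathcal F$ into a standard form.

**Definition (shifting).** For $i<j$ let $S_{ij}$ replace each $e\in\mathcal F$ with $j\in e$, $i\notin e$ and $e'=e\setminus\{j\}\cup\{i\}\notin\mathcal F$ by $e'$. The family $\mathcal F$ is *shifted* if it is fixed by all $S_{ij}$ with $i<j$.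

For example, take $\mathcal F=\{\{1,3\},\{2,3\},\{3,4\}\}$. Then $S_{13}$ keeps $\{1,3\}$ and moves the others to $\{1,2\}$ and $\{1,4\}$; the result is the star at $1$ on $[4]$, which is shifted.

**Lemma 6.** Let $i<j$.
(a) If $x_1\ge\dots\ge x_n$, then $\lambda(S_{ij}\mathcal F,x)\ge\lambda(\mathcal F,x)$.
(b) If $\mathcal F$ is $M_t^r$-free, so is $S_{ij}\mathcal F$.
(c) If $\mathcal F$ is shifted, $e\in\mathcal F$, and the increasing listings of $f$ and $e$ satisfy $f_i\le e_i$ for all $i$ (we write $f\le e$), then $f\in\mathcal F$.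

*Proof.* (a) Each moved edge has a factor $x_j$ replaced by $x_i\ge x_j$, and different moved edges go to different new sets.

(b) Let $e_1,\dots,e_t\in S_{ij}\mathcal F$ be disjoint. Those not in $\mathcal F$ contain $i$, so there is at most one. If there is none, we have a matching in $\mathcal F$. Otherwise say $e_1\notin\mathcal F$; then $e_1'=e_1\setminus\{i\}\cup\{j\}\in\mathcal F$. If no other $e_k$ contains $j$, then $e_1',e_2,\dots,e_t$ is a matching in $\mathcal F$. If $j\in e_2$, then $i\notin e_2$, because $i\in e_1$. A set of $S_{ij}\mathcal F$ containing $j$ but not $i$ is an edge of $\mathcal F$ that was not moved, so $e_2'=e_2\setminus\{j\}\cup\{i\}\in\mathcal F$. Now $e_1'$ and $e_2'$ are disjoint with $e_1'\cup e_2'=e_1\cup e_2$, so $e_1',e_2',e_3,\dots,e_t$ is a matching in $\mathcal F$. In every case $\mathcal F$ contains $M_t^r$, which is impossible.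

(c) Suppose $f\ne e$ and let $i$ be the first index with $f_i<e_i$. As $e_{i-1}=f_{i-1}<f_i<e_i$, we have $f_i\notin e$. Since $\mathcal F$ is fixed by the shift of $e_i$ to $f_i$, the set $e\setminus\{e_i\}\cup\{f_i\}$ is in $\mathcal F$. It is still $\ge f$ and agrees with $f$ in the first $i$ places. Iterate. $\square$

**Lemma 7.** If $\mathcal F$ is shifted and $M_t^r$-free, and $e=\{a_1<\dots<a_r\}$ has $a_i\ge it$ for all $i$, then $e\notin\mathcal F$.

*Proof.* If $e\in\mathcal F$, consider the $t$ disjoint sets $\{k,t+k,\dots,(r-1)t+k\}$, $1\le k\le t$. The $i$-th element of each is $(i-1)t+k\le it\le a_i$, so all of them lie in $\mathcal F$ by Lemma 6(c), a matching of size $t$. $\square$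

For $t=2$, $r=3$ the lemma says that $\{2,4,6\}\notin\mathcal F$: otherwise $\{1,3,5\}$ and $\{2,4,6\}$ would both be edges.

So a shifted family loses whenever the ordered samples satisfy $Y_{(i)}\ge it$. This event has a probability that we can control if no vertex is heavy.

**Lemma 8.** For i.i.d. uniform $U_1,\dots,U_m$ on $[0,1]$ and $0\le s\le\frac1m$, $\Pr(U_{(i)}\ge is,\ 1\le i\le m)=1-ms$. Consequently, if $y$ is a probability vector on $[n]$ with all $y_v\le\tau$, if $mt\tau\le1$, and $Y_1,\dots,Y_m$ are i.i.d. from $y$, then $\Pr(Y_{(i)}\ge it,\ i\le m)\ge1-mt\tau$.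

For $m=2$: both variables are at least $s$ in a square of area $(1-s)^2$, and we remove the square $[s,2s)^2$, which leaves $(1-s)^2-s^2=1-2s$.

*Proof.* Let $Q_m(z)$ be the volume of $\{u\in[0,z]^m:u_{(i)}\ge is\text{ for all }i\}$. We claim $Q_m(z)=z^{m-1}(z-ms)$ for $z\ge ms$, by induction on $m$. For $m=1$ it is $z-s$. For $m\ge2$, choose which of the $m$ coordinates is the maximum and let $u\ge ms$ be its value. The others lie in $[0,u]$ and must satisfy the conditions for $i\le m-1$. Since $mQ_{m-1}(u)=mu^{m-1}-m(m-1)su^{m-2}$,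
$$Q_m(z)=\int_{ms}^zmQ_{m-1}(u)\,du=\big[u^m-msu^{m-1}\big]_{ms}^z=z^m-msz^{m-1},$$
as the lower limit contributes $(ms)^m-(ms)^m=0$. Put $z=1$.

For the second part, let $G(k)=\sum_{v\le k}y_v\le k\tau$ and $Y=\min\{k:G(k)\ge U\}$. If $U$ is uniform, $Y$ has law $y$. As $Y$ is a nondecreasing function of $U$, the order statistics correspond. From $Y\tau\ge G(Y)\ge U$ we see that $U_{(i)}\ge it\tau$ implies $Y_{(i)}\ge it$. Apply the first part with $s=t\tau$. $\square$

## 7. A small deficit forces a small $\sum x_v^2$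

Lemma 8 needs light vertices. The deficit gives information of this kind, since heavy vertices cause collisions.

**Lemma 9.** Let $r\ge2$, $\sigma=\sum_vx_v^2$ and $\mu=\binom r2\sigma$, and let $\delta=1-r!\lambda(\mathcal F,x)<\frac1{16}$. Then $\mu\le\delta/(1-4\sqrt\delta)^2$.

*Proof.* Let $S$ be the number of colliding pairs among the $r$ samples, so $\mathbb ES=\mu$. In $\mathbb ES^2$ we sum over ordered pairs of index pairs. Equal pairs give $\mu$. Disjoint pairs are independent and give at most $\mu^2$. There are $r(r-1)(r-2)\le r^3$ ordered pairs of index pairs sharing one index, and each gives $\sum x_v^3$. Moreover $\sum x_v^3\le\sigma^{3/2}$, and $\mu\ge r^2\sigma/4$ since $r\ge2$, so $r^3\sum x_v^3\le(r^2\sigma)^{3/2}\le(4\mu)^{3/2}=8\mu^{3/2}$. A collision is a failure, so by Cauchy–Schwarz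
$$\delta\ge\Pr(S>0)\ge\frac{(\mathbb ES)^2}{\mathbb ES^2}\ge\frac\mu{1+\mu+8\sqrt\mu}\ge\frac\mu{(1+4\sqrt\mu)^2}.$$
Taking square roots, $\sqrt\mu(1-4\sqrt\delta)\le\sqrt\delta$, and $1-4\sqrt\delta>0$. $\square$

## 8. Truncating a weighting at relative entropy $\omega$

Lemma 9 controls $\sum x_v^2$, while Lemma 8 wants a bound on each $y_v$. When $\mathcal F$ does at least as well as the clique, we get about $\sigma\le\tau:=\frac1{rt}$, but single weights may exceed $\tau$. The first remedy one tries is to condition the samples on avoiding the heavy vertices. If these have total weight $m$, this costs a factor $(1-m)^r$. That suffices for Theorem 4, but not for Theorem 3, as the following weighting shows.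

Let $N=p^2rt$ vertices (ignore rounding) have weight $\frac1{prt}$ each, so total weight $p$, and spread the rest over very many vertices. Then $\sigma\approx p\cdot\frac1{prt}=\frac1{rt}$, so Lemma 9 does not exclude it. This is the weighting used for $\mathcal P_j$ in Case A, up to lower-order terms. With $p=p_*>0.396$, avoiding the heavy vertices costs $(1-p_*)^r$, an exponent $-\ln(1-p_*)>0.5$, while the goal is $\omega<0.1365$.

It is cheaper to reduce the heavy vertices to weight $\tau$ rather than to $0$, and scale up the others. In the example the heavy part then has weight $N\tau=p^2$ and the rest is scaled by $\kappa=\frac{1-p^2}{1-p}=1+p$. The relative entropy of the new vector $y$ with respect to $x$ is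
$$\sum_vy_v\ln\frac{y_v}{x_v}=p^2\ln p+(1-p^2)\ln(1+p)=\psi(p)\le\omega,$$
with $\psi$ as in Section 5. The next lemma says that $\omega$ is an upper bound for every $x$.

**Lemma 10.** Let $\tau>0$, and let $x$ be a strictly positive probability vector on $[n]$ with $n\tau>1$ and $\sigma=\sum x_v^2\le\tau$. There is $\kappa\in[1,2]$ such that $y_v=\min(\kappa x_v,\tau)$ is a probability vector. With $Z_v=\ln(y_v/x_v)$ we have
$$Z_v\le\ln2,\qquad\sum_vy_vZ_v\le\omega,\qquad\sum_vy_vZ_v^2\le1.5.$$

*Proof.* **Step 1: finding $\kappa$ and bounding it.** The sum $\sum_v\min(\kappa x_v,\tau)$ is continuous and nondecreasing in $\kappa$, is at most $1$ at $\kappa=1$, and tends to $n\tau>1$. So it equals $1$ for some $\kappa\ge1$. Let $H=\{v:\kappa x_v\ge\tau\}$, $N=|H|$ and $\theta=N\tau\le1$. If $\theta=1$, no weight is left for vertices outside $H$; as $y$ is positive everywhere, $H=[n]$ and $n\tau=1$, a contradiction. So $\theta<1$. By Cauchy–Schwarz $x(H)\le\sqrt{N\sigma}\le\sqrt\theta<1$. Since $\kappa(1-x(H))=1-\theta$,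
$$\kappa\le\frac{1-\theta}{1-\sqrt\theta}=1+\sqrt\theta\le2,$$
and $Z_v\le\ln\kappa\le\ln2$.

**Step 2: writing the entropy as a sum of one-variable functions.** Put $u_v=\kappa x_v/\tau$, and let $G(u)=u$ for $u\le1$ and $G(u)=1+\ln u$ for $u\ge1$. Outside $H$, $Z_v=\ln\kappa$; in $H$, $y_v=\tau$ and $Z_v=\ln\kappa-\ln u_v$. Also $\tau\sum_vG(u_v)=\sum_vy_v+\tau\sum_{v\in H}\ln u_v=1+\tau\sum_{v\in H}\ln u_v$. Hence
$$D:=\sum_vy_vZ_v=\ln\kappa-\tau\sum_{v\in H}\ln u_v=1+\ln\kappa-\tau\sum_vG(u_v).$$

**Step 3: bounding $G$ below by a quadratic, since we know only $\sum u_v$ and $\sum u_v^2$.** Let $c=\ln u_*/u_*^2$. We claim $G(u)\ge u-cu^2$ for all $u\ge0$. For $u\le1$ this is clear. For $u\ge1$ we need $\frac{u-1-\ln u}{u^2}\le c$. With $f(u)=u-1-2\ln u$,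
$$\frac d{du}\,\frac{u-1-\ln u}{u^2}=\frac{(u-1)-2(u-1-\ln u)}{u^3}=-\frac{f(u)}{u^3},$$
which is positive on $(1,u_*)$ and negative beyond. So the maximum is at $u_*$, with value $\frac{u_*-1-\ln u_*}{u_*^2}=\frac{\ln u_*}{u_*^2}=c$.

**Step 4: maximizing over $\kappa$.** Since $\tau\sum u_v=\kappa$ and $\tau\sum u_v^2=\kappa^2\sigma/\tau\le\kappa^2$,
$$D\le\phi(\kappa):=1+\ln\kappa-\kappa+c\kappa^2,\qquad\phi'(\kappa)=\frac{2c\kappa^2-\kappa+1}\kappa.$$
The quadratic $2c\kappa^2-\kappa+1$ has the root $u_*$, as $2\ln u_*-u_*+1=0$. The product of its roots is $\frac1{2c}=\frac{u_*^2}{2\ln u_*}$, so the other root is $\frac{u_*}{2\ln u_*}=\frac{u_*}{u_*-1}=1+p_*$. As $1<1+p_*<2<u_*$, $\phi$ increases on $[1,1+p_*]$ and decreases on $[1+p_*,2]$. At $\kappa=1+p_*$ the quadratic vanishes, so $c\kappa^2=\frac{\kappa-1}2=\frac{p_*}2$, and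
$$D\le\phi(1+p_*)=\ln(1+p_*)-p_*+\frac{p_*}2=\omega.$$

**Step 5: the second moment.** If $Z_v\ge0$, then $Z_v^2\le(\ln2)^2$. If $Z_v<0$, then $y_v<x_v\le\kappa x_v$, so $y_v=\tau<x_v$, and $Z_v^2=\ln^2(x_v/\tau)\le x_v/\tau$ because $0\le\ln u\le\sqrt u$ for $u\ge1$; so $y_vZ_v^2\le x_v$. The total is at most $(\ln2)^2+1<1.5$. $\square$

## 9. The clique is optimal for $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$

One obstacle remains. Our bound on $\sigma$ will slightly exceed $\frac1{rt}$, so $\tau$ in Lemma 10 will too, and Lemma 8 with $m=r$ samples gives nothing, as $rt\tau>1$. The remedy is to fix one vertex of the edge, the last one, and to sample only the other $r-1$.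

*Proof of Theorem 3.* Let $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$ and suppose that some $M_t^r$-free $r$-graph has Lagrangian greater than $\lambda(K_{rt-1}^r)$.

**Step 1: choosing a shifted optimum with positive weights.** Let $n$ be the least number of vertices of such a graph, and let $M$ be the maximum of $\lambda$ over the finitely many $M_t^r$-free $r$-graphs on $[n]$. It is attained at some $(\mathcal F,x)$, and we label so that $x_1\ge\dots\ge x_n$. All $x_v>0$, since otherwise deleting a vertex of weight $0$ contradicts the minimality of $n$. Also $n\ge rt$, because $\lambda(K_m^r)\le\lambda(K_{rt-1}^r)$ for $m\le rt-1$. With $x$ fixed, choose among the $M_t^r$-free $\mathcal F$ on $[n]$ with $\lambda(\mathcal F,x)=M$ one that minimizes $\sum_{e\in\mathcal F}\sum_{v\in e}v$. Then $\mathcal F$ is shifted. Otherwise some $S_{ij}\mathcal F\ne\mathcal F$ would be $M_t^r$-free with $\lambda(S_{ij}\mathcal F,x)\ge M$ by Lemma 6, hence $=M$, and would have smaller label sum. Put $\delta=1-r!M$. As $M>\lambda(K_{rt-1}^r)$,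 Lemma 2 gives $\delta<\binom r2/(rt-1)\le\frac r{2t}$.

**Step 2: getting rid of one sample through the last vertex.** As $x$ is a maximum in the interior of the simplex, the Lagrange multiplier rule says that all partial derivatives of $\lambda(\mathcal F,\cdot)$ at $x$ are equal. By Euler's identity $\sum_vx_v\partial_v\lambda=rM$, so each equals $rM$. Multiply $\partial\lambda/\partial x_n=rM$ by $(r-1)!$: for i.i.d. $Y_1,\dots,Y_{r-1}$ from $x$, the probability that they are distinct and form a set in the link of $n$ (a set $f\not\ni n$ with $f\cup\{n\}\in\mathcal F$) is $r!M=1-\delta$.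

Let $A=\{Y_{(i)}\ge it,\ 1\le i\le r-1\}$. On $A$ the samples either collide, or include $n$, or form a set $f\not\ni n$ such that $f\cup\{n\}$ satisfies the hypothesis of Lemma 7, as $n\ge rt$ is its largest element. In no case do they form a link set. Hence
$$\Pr\nolimits_x(A)\le\delta<\frac r{2t}.\tag{6}$$
The rest of the proof bounds $\Pr_x(A)$ from below.

**Step 3: $\sigma\le\tau:=\frac1{rt}\big(1+\frac1{2r}\big)$.** Since $\sqrt r+3\ge4.4$,
$$16\delta\le\frac{8r}t\le4\,(2r)^{-3.4}e^{-2\sqrt r},\qquad\text{so}\qquad4\sqrt\delta\le\frac1{2r}\cdot2(2r)^{-0.7}e^{-\sqrt r}\le\frac1{10r},$$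
because for $r\ge2$ we have $2\cdot4^{-0.7}e^{-\sqrt2}<0.2$. In particular $\delta<\frac1{16}$. By Lemma 9 and $\delta<\binom r2/(rt-1)$, $\sigma\le\frac1{(rt-1)(1-1/(10r))^2}$. Moreover
$$\Big(1-\frac1{10r}\Big)^2\Big(1+\frac1{2r}\Big)\ge\Big(1-\frac1{5r}\Big)\Big(1+\frac1{2r}\Big)\ge1+\frac1{4r}\ge1+\frac1{rt-1}=\frac{rt}{rt-1}.$$
The second inequality says $\frac3{10r}-\frac1{10r^2}\ge\frac1{4r}$, which is $r\ge2$; the third says $rt-1\ge4r$, which holds as $t\ge5$. So $\sigma\le\tau$.

**Step 4: under the truncated weighting, $A$ has probability at least $\frac1{2r}$.** As $n\tau\ge rt\tau>1$, Lemma 10 applies; take $y$ from it. By Lemma 8 with $m=r-1$, where $(r-1)t\tau\le1$,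
$$\Pr\nolimits_y(A)\ge1-(r-1)t\tau=1-\Big(1-\frac1r\Big)\Big(1+\frac1{2r}\Big)=\frac1{2r}+\frac1{2r^2}\ge\frac1{2r}.$$

**Step 5: returning to $x$ by Hölder.** Let $b=r^{-1/2}\le1$ and $\rho=\prod_{k<r}\frac{y_{Y_k}}{x_{Y_k}}$. Then $\Pr_y(A)=\mathbb E_x[\mathbf 1_A\rho]\le\Pr_x(A)^{b/(1+b)}\big(\mathbb E_x\rho^{1+b}\big)^{1/(1+b)}$, that is,
$$\Pr\nolimits_x(A)\ge\Pr\nolimits_y(A)^{(1+b)/b}\big(\mathbb E_x\rho^{1+b}\big)^{-1/b},\qquad\mathbb E_x\rho^{1+b}=\Big(\sum_vx_v\Big(\frac{y_v}{x_v}\Big)^{1+b}\Big)^{r-1}=\Big(\sum_vy_ve^{bZ_v}\Big)^{r-1}.$$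
By $e^u\le1+u+\frac{u^2}2e^{\max(u,0)}$ and Lemma 10,
$$\sum_vy_ve^{bZ_v}\le1+b\omega+\frac{b^2}2\cdot2^b\cdot1.5\le1+b\omega+1.5b^2\le e^{b\omega+1.5b^2}.$$
Since $\frac{1+b}b=\sqrt r+1$,
$$\Pr\nolimits_x(A)\ge(2r)^{-(\sqrt r+1)}e^{-(r-1)(\omega+1.5/\sqrt r)}\ge(2r)^{-(\sqrt r+1)}e^{-\omega r-1.5\sqrt r}.$$

**Step 6: the contradiction.** With (6), $t<\frac r2(2r)^{\sqrt r+1}e^{\omega r+1.5\sqrt r}$, which is less than $(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}\le t$. So $\lambda(\mathcal F)\le\lambda(K_{rt-1}^r)$ for every $M_t^r$-free $\mathcal F$. Since the logarithm of the bound on $t$ is $\omega r+O(\sqrt r\ln r)$, the constant $\omega$ in Theorem 2 is sharp. $\square$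

## 10. The deficit has order $\min(r,\ln t)/t$

*Proof of Theorem 4.* **Step 1: no family has deficit below $\frac{\min(r,L)}{256t}$.** Here the crude remedy of Section 8, conditioning on light vertices, is enough. Let $\mathcal F$ be $M_t^r$-free with weighting $x$, labeled so that $x_1\ge x_2\ge\cdots$. Shift repeatedly. This terminates, since the label sum decreases, and by Lemma 6 it preserves $M_t^r$-freeness and does not decrease $\lambda(\cdot,x)$. So we may assume that $\mathcal F$ is shifted. Let $\delta=1-r!\lambda(\mathcal F,x)$ and suppose $\delta<\frac{\min(r,L)}{256t}$.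

Since $L\le t$, $\delta<\frac1{64}$ and $1-4\sqrt\delta\ge\frac12$. Lemma 9 gives $\mu\le4\delta$, so $\sigma\le\frac{8\delta}{r(r-1)}\le\frac{16\delta}{r^2}$. Let $m$ be the total weight of the vertices with $x_v>\frac1{4rt}$. For these $x_v\le4rt\,x_v^2$, so
$$m\le4rt\sigma\le\frac{64t\delta}r\le\frac14.$$
Let $y$ be $x$ conditioned on the remaining vertices. Then all $y_v\le\frac1{4rt(1-m)}\le\frac1{2rt}$. By Lemma 8 with $r$ samples and $\tau=\frac1{2rt}$, samples from $y$ satisfy $Y_{(i)}\ge it$ for all $i\le r$ with probability at least $\frac12$. They then either collide or, by Lemma 7, form a non-edge. All $r$ samples from $x$ are light with probability $(1-m)^r$, and $1-m\ge e^{-2m}$ for $0\le m\le\frac14$. Hence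
$$\delta\ge\tfrac12(1-m)^r\ge\tfrac12e^{-2mr}\ge\tfrac12e^{-128t\delta}\ge\tfrac12t^{-1/2},$$
using $128t\delta\le\frac L2$. But $\ln t/\sqrt t\le\frac2e$, so $\delta<\frac L{256t}\le\frac{2/e}{256}t^{-1/2}$, a contradiction.

**Step 2: some family has deficit at most about $41\frac{\min(r,L)}t$.** Let $j=\lceil L\rceil$. If $r\ge4j$, then $\min(r,L)=L$. By Lemmas 1 and 5, with $t-1\ge\frac t2$,
$$1-\Lambda^*(r,t)\le t^{-1.6}+\frac{8(L+1)}{t-1}\le\frac{1+16(L+1)}t\le\frac{41L}t,$$
where the last inequality is $17\le25L$, true since $L\ge\ln2>0.69$. If $r<4j\le4L+4$, then $r\le10L$, because $4\le6L$. The clique has deficit at most $\frac r{2t}$ by Lemma 2, and $\frac r2\le5\min(r,L)$. So $1-\Lambda^*(r,t)\le\frac{5\min(r,L)}t$.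

**Step 3: the conjectured value is much smaller.** Let $t\ge e^{60}$ and $r\ge L^2$. Then $r\ge60L\ge7L$, so $\delta_S\ge0.27\frac{L^2}t$ by Lemma 4. By Lemma 2,
$$\delta_K\ge0.63\min\Big(1,\frac{L^2-1}{2t}\Big)\ge0.27\frac{L^2}t,$$
since $0.315(L^2-1)\ge0.27L^2$ and $0.63\ge0.27L^2/t$. So $r!$ times the right side of the conjecture, which is $1-\min(\delta_K,\delta_S)$, is at most $1-0.27\frac{L^2}t$. On the other hand $1-\Lambda^*(r,t)\le\frac{41L}t$ by Step 2. The ratio of the two deficits is at least $\frac{0.27L}{41}$, which is unbounded. $\square$
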